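\title{Isomorphic preduals of $\ell^1$ with property (u)}

\begin{abstract}
We prove that a Banach space whose dual is isomorphic to $\ell^1(\mathbf N)$ has property (u) of Pe\l czy\'nski if and only if it is isomorphic to $c_0(\mathbf N)$. The main step is an estimate for trees of weak$^*$ convergent sequences in the dual: along some branch the norm grows at least like the sum of the norms of the increments, with constants that do not depend on the tree. The estimate yields an equivalent norm whose dual norm is almost additive along weak$^*$ null sequences. We also characterize the subspaces of $c_0(\mathbf N)$ by property (u) and an embedding of the dual into an $\ell^1$-sum of finite-dimensional spaces, and we give a uniform version of the main theorem.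
\end{abstract}

\section{Introduction}\label{sec:intro}

Scalars are real or complex, and $c_0$, $\ell^1$, $\ell^\infty$ are the usual sequence spaces over $\mathbf N=\{1,2,\dots\}$. Elements of a Banach space $X$ are written $x,y,u,w$, elements of $X^*$ are written $\xi,\zeta$, and elements of $X^{**}$ are written $F$. A sequence $(x_n)$ in $X$ is \emph{weakly Cauchy} if $\xi(x_n)$ converges for every $\xi\in X^*$. A series $\sum_k y_k$ in $X$ is \emph{weakly unconditionally Cauchy} (wuC) if $\sum_k|\xi(y_k)|<\infty$ for every $\xi\in X^*$.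

\begin{definition}\label{def:u}
A Banach space $X$ has \emph{property \textup{(u)}} of A.~Pe\l czy\'nski if for every weakly Cauchy sequence $(x_n)$ in $X$ there is a wuC series $\sum_k y_k$ in $X$ such that $x_n-\sum_{k=1}^n y_k\to0$ weakly.
\end{definition}

The definition is best read in the bidual. A weakly Cauchy sequence is bounded, and $F(\xi)=\lim_n\xi(x_n)$ defines its \emph{weak$^*$ limit} $F\in X^{**}$. For a wuC series the map $\xi\mapsto(\xi(y_k))_k$ from $X^*$ to $\ell^1$ has closed graph, so $\sum_k|\xi(y_k)|\le C\|\xi\|$ for some $C$, and $\xi\mapsto\sum_k\xi(y_k)$ defines its \emph{weak$^*$ sum} in $X^{**}$. Property (u) says exactly that the weak$^*$ limit of every weakly Cauchy sequence is the weak$^*$ sum of a wuC series. The same constant $C$ gives $\|\sum a_ky_k\|\le C\max|a_k|$ for finitely supported scalars, so $e_k\mapsto y_k$ extends to a bounded operator $c_0\to X$. Property (u) thus says that these limits are reached through operators from $c_0$.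

Isomorphisms preserve weakly Cauchy sequences and wuC series, so (u) is an isomorphic invariant. A reflexive space has (u): the limit $F$ lies in $X$, and one takes $y_1=F$ and $y_k=0$ for $k\ge2$. The space $c_0$ has (u): an element $F=(a_k)$ of $c_0^{**}=\ell^\infty$ is the weak$^*$ sum of $\sum_ka_ke_k$, and
\begin{equation}\label{eq:c0u}
\sum_k|\xi(a_ke_k)|=\sum_k|a_k|\,|\xi(e_k)|\le\|F\|\,\|\xi\|\qquad(\xi\in\ell^1).
\end{equation}

An \emph{isomorphic predual of $\ell^1$} is a Banach space $X$ whose dual is isomorphic, linearly and topologically, to $\ell^1$. Besides $c_0$, every space $C(K)$ with $K$ a countably infinite compact metric space is one, since by the Riesz representation theorem its dual is the space $\ell^1(K)$ of measures on $K$. Not every isomorphic predual of $\ell^1$ is isomorphic to $c_0$ (Example~\ref{ex:Kn}), so one looks for a property that singles out $c_0$, and (u) is a necessary one. The following question is posed in \cite{Mid}.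

\begin{quote}
\emph{Let $X$ be an isomorphic predual of $\ell^1$ with property \textup{(u)}. Is $X$ isomorphic to $c_0$?}
\end{quote}

One would guess that it is. The finite-dimensional structure of $X$ is that of the spaces $\ell^\infty_m$ (Theorem~\ref{thm:LR}), and since $X^*$ is separable, every element of $X^{**}$ is the limit of a weakly Cauchy sequence, hence is reached through $c_0$. The obstacle is that (u) gives each $F$ its own operator from $c_0$, with no relation between the operators for different $F$, while the conclusion asks for one isomorphism. The answer is yes.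

\begin{theorem}\label{thm:A}
Let $X^*$ be isomorphic to $\ell^1$. Then $X$ has property \textup{(u)} if and only if $X$ is isomorphic to $c_0$.
\end{theorem}

We also prove two complements, which are not needed for Theorem~\ref{thm:A}. In the second, $d(X,Y)$ is the Banach--Mazur distance, the infimum of $\|T\|\,\|T^{-1}\|$ over all isomorphisms $T$ of $X$ onto $Y$ (and $\infty$ if there is none).

\begin{theorem}\label{thm:B}
For a Banach space $X$ the following are equivalent:
\begin{enumerate}
\item[(i)] $X$ is isomorphic to a subspace of $c_0$;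
\item[(ii)] $X$ has property \textup{(u)}, and $X^*$ is isomorphic to a subspace of $(\sum_jE_j)_{\ell^1}$ for some sequence of finite-dimensional spaces $E_j$.
\end{enumerate}
\end{theorem}

\begin{theorem}\label{thm:C}
There is a function $\Phi(D,\Gamma)<\infty$ with the following property. If $d(X^*,\ell^1)\le D$ and every $F\in X^{**}$ is the weak$^*$ sum of a series $\sum_ky_k$ in $X$ with $\sum_k|\xi(y_k)|\le\Gamma\|F\|\,\|\xi\|$ for all $\xi\in X^*$, then $d(X,c_0)\le\Phi(D,\Gamma)$.
\end{theorem}

The proof of Theorem~\ref{thm:A} goes through an inequality in the dual. In $\ell^1=c_0^*$ a weak$^*$ null sequence $(\xi_n)$ tends to $0$ coordinatewise, and splitting the coordinates at $m$ gives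
\[
\|\xi+\xi_n\|\ge\|\xi\|+\|\xi_n\|-2\|\xi1_{(m,\infty)}\|-2\|\xi_n1_{[1,m]}\| ,
\]
so that $\|\xi+\xi_n\|-\|\xi\|-\|\xi_n\|\to0$. We show that (u) forces a weaker form of this, with $c\|\xi_n\|$ in place of $\|\xi_n\|$, for a suitable equivalent norm. Section~\ref{sec:model} shows the mechanism on one example. Section~\ref{sec:trees} proves the estimate for iterated weak$^*$ limits that makes the renorming possible, Section~\ref{sec:renorm} constructs the norm, and Section~\ref{sec:A} turns the dual inequality into a $c_0$-decomposition of $X$. Sections~\ref{sec:B} and~\ref{sec:C} prove the complements.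

\section{Conventions and tools}\label{sec:tools}

We write $B_X$ for the closed unit ball. Two spaces are \emph{$\lambda$-isomorphic} if some isomorphism $T$ between them has $\|T\|\,\|T^{-1}\|\le\lambda$. A subspace is \emph{$\lambda$-complemented} if it is the range of a projection of norm at most $\lambda$. For Banach spaces $X_i$, the sums $(\sum X_i)_{\ell^1}$, $(\sum X_i)_{\ell^\infty}$, $(\sum X_i)_{c_0}$ consist of the sequences $(x_i)$, $x_i\in X_i$, for which $(\|x_i\|)$ lies in $\ell^1$, $\ell^\infty$, $c_0$, with the norm of $(\|x_i\|)$. Isometrically, $(\sum X_i)_{c_0}^*=(\sum X_i^*)_{\ell^1}$ and $(\sum X_i)_{\ell^1}^*=(\sum X_i^*)_{\ell^\infty}$. We write $c_0(Y)$ for the $c_0$-sum of copies of $Y$, and $Y\oplus Z$ carries the maximum norm. For a sequence $z=(z(i))$ and $A\subset\mathbf N$, $z1_A$ is $z$ on $A$ and $0$ elsewhere.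

The following textbook facts are used freely. Weak$^*$ convergent sequences are bounded, and $\|\xi\|\le\liminf\|\xi_n\|$ if $\xi_n\to\xi$ weak$^*$. If $Y$ is separable, then balls of $Y^*$ are weak$^*$ compact and metrizable. If $X^*$ is separable, so is $X$. By Goldstine's theorem $B_X$ is weak$^*$ dense in $B_{X^{**}}$. By the bipolar theorem an absolutely convex weak$^*$ closed set $C\subset X^*$ contains every $\xi$ that satisfies $|\xi(x)|\le\sup_{\zeta\in C}|\zeta(x)|$ for all $x\in X$.

\subsection*{A constant for property (u)}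
Let $\nu$ be a norm on $X^*$ equivalent to the dual norm. We say that $(X,\nu)$ satisfies $(\mathrm u_\Gamma)$ if every $F\in X^{**}$ with $|F(\xi)|\le\nu(\xi)$ for all $\xi$ is the weak$^*$ sum of a series $\sum_ky_k$ in $X$ with $\sum_k|\xi(y_k)|\le\Gamma\nu(\xi)$ for all $\xi\in X^*$. When $\nu$ is the dual norm we say that $X$ satisfies $(\mathrm u_\Gamma)$; by homogeneity this is the second hypothesis of Theorem~\ref{thm:C}.

\begin{lemma}\label{lem:Gamma}
\begin{enumerate}
\item[(a)] If $(X,\nu)$ satisfies $(\mathrm u_\Gamma)$ for some $\Gamma$, then $X$ has \textup{(u)}, and $\Gamma\ge1$ if $X\ne\{0\}$.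
\item[(b)] If $X$ has \textup{(u)} and $X^*$ is separable, then $(X,\nu)$ satisfies $(\mathrm u_\Gamma)$ for some $\Gamma$.
\item[(c)] If $T$ is an isomorphism of $c_0$ onto $X$, then $X$ satisfies $(\mathrm u_\Gamma)$ with $\Gamma=\|T\|\,\|T^{-1}\|$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) After scaling, every $F\in X^{**}$ is the weak$^*$ sum of a wuC series, which gives (u). For $\xi\ne0$ the Hahn--Banach theorem gives $F$ with $|F|\le\nu$ and $F(\xi)=\nu(\xi)$, and then $\nu(\xi)=\sum_k\xi(y_k)\le\Gamma\nu(\xi)$.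

(b) Let $\mathcal W$ be the space of sequences $y=(y_k)$ in $X$ with $\sum y_k$ wuC, normed by $\|y\|_{\mathcal W}=\sup_{\nu(\xi)\le1}\sum_k|\xi(y_k)|$, which is finite as seen in the introduction. This space is complete. Indeed $\|y_k\|\le C\|y\|_{\mathcal W}$ with $C$ depending only on $\nu$, so a Cauchy sequence $(y^j)$ converges coordinatewise to some $y$, and for $\nu(\xi)\le1$ and every $m$,
\[
\sum_{k\le m}|\xi(y_k-y^j_k)|=\lim_i\sum_{k\le m}|\xi(y^i_k-y_k^j)|\le\sup_{i\ge j}\|y^i-y^j\|_{\mathcal W}.
\]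
The map that sends $y$ to the weak$^*$ sum of $\sum y_k$ is bounded from $\mathcal W$ to $X^{**}$. It is onto: $B_{X^{**}}$ is weak$^*$ metrizable, so by Goldstine's theorem every $F\in X^{**}$ is the weak$^*$ limit of a sequence in $X$, this sequence is weakly Cauchy, and (u) applies. The open mapping theorem gives $\Gamma$.

(c) Write $F=T^{**}a$ with $a=(a_k)\in\ell^\infty$, $\|a\|\le\|T^{-1}\|\,\|F\|$, and put $y_k=a_kTe_k$. Then $\sum_k\xi(y_k)=a(T^*\xi)=F(\xi)$, and \eqref{eq:c0u} gives $\sum_k|\xi(y_k)|\le\|a\|\,\|T^*\xi\|\le\Gamma\|F\|\,\|\xi\|$.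
\end{proof}

\subsection*{Quoted theorems}
For $p=1,\infty$, a space $Y$ is an \emph{$\mathcal L_p$-space} if there is $\lambda$ such that every finite-dimensional $E\subset Y$ lies in a finite-dimensional $H\subset Y$ that is $\lambda$-isomorphic to $\ell^p_{\dim H}$. This is an isomorphic invariant. The space $\ell^1$ is an $\mathcal L_1$-space: let $P_n$ be the projection onto the first $n$ coordinates and $\pi$ a bounded projection onto $E$; then $\|(I-P_n)\pi\|\to0$ because $\pi$ has finite rank, so for large $n$ the operator $U=I-(I-P_n)\pi$ has $\|U\|\,\|U^{-1}\|\le2$; it equals $P_n$ on $E$, so $E\subset U^{-1}P_n\ell^1$, which is $2$-isomorphic to $\ell^1_n$.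

The next three theorems are used for Theorem~\ref{thm:A}.

\begin{theorem}[Lindenstrauss--Rosenthal \cite{LR}]\label{thm:LR}
If $X^*$ is an $\mathcal L_1$-space, then $X$ is an $\mathcal L_\infty$-space.
\end{theorem}

\begin{theorem}[Principle of local reflexivity]\label{thm:PLR}
Let $V\subset X^{**}$ and $L\subset X^*$ be finite-dimensional. There is an operator $S:V\to X$ with $\|S\|\le2$ and $\xi(SF)=F(\xi)$ for all $F\in V$, $\xi\in L$.
\end{theorem}

\begin{theorem}[Pe\l czy\'nski \cite{P}]\label{thm:P}
Every infinite-dimensional complemented subspace of $c_0$ is isomorphic to $c_0$.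
\end{theorem}

The next theorem is used only for (ii)$\Rightarrow$(i) in Theorem~\ref{thm:B}, and the last one only for Theorem~\ref{thm:C}.

\begin{theorem}[Godefroy--Kalton--Lancien \cite{GKL}]\label{thm:GKL}
Let $X$ be separable, with an equivalent norm whose dual norm satisfies, for some $c\in(0,1]$,
\[
\limsup_n\|\xi+\xi_n\|\ge\|\xi\|+c\limsup_n\|\xi_n\|
\]
for all $\xi\in X^*$ and all weak$^*$ null sequences $(\xi_n)$. Then $X$ is isomorphic to a subspace of $c_0$.
\end{theorem}

\begin{theorem}[Sobczyk]\label{thm:Sob}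
A subspace of a separable Banach space $Y$ that is isometric to $c_0$ is $2$-complemented in $Y$.
\end{theorem}

\section{A model: double limits}\label{sec:model}

Let $\overline{\mathbf N}=\mathbf N\cup\{\infty\}$ be the one-point compactification of $\mathbf N$ and $K_n=\overline{\mathbf N}^{\,n}$, a countable compact metric space. Then $C(K_n)^*=\ell^1(K_n)$ and $C(K_n)^{**}=\ell^\infty(K_n)$. A continuous function $g$ on $K_n=\overline{\mathbf N}\times K_{n-1}$ is the same as a sequence $g(k,\cdot)$ in $C(K_{n-1})$ that converges in norm to $g(\infty,\cdot)$, so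
\[
g\mapsto\bigl(g(\infty,\cdot),\ g(1,\cdot)-g(\infty,\cdot),\ g(2,\cdot)-g(\infty,\cdot),\dots\bigr)
\]
is an isomorphism of $C(K_n)$ onto $c_0(C(K_{n-1}))$. Starting from the one-point space $K_0$ and using $c_0(c_0)=c_0$, we see that $C(K_n)$ is isomorphic to $c_0$ for every $n\ge1$. Each $C(K_n)$ therefore satisfies $(\mathrm u_\Gamma)$ for some $\Gamma$. How large must $\Gamma$ be? We show by hand that $\Gamma\ge5$ for $n=2$.

Let $F(p)=(-1)^{\phi(p)}$, where $\phi(p)$ is the number of finite coordinates of $p$. Testing $(\mathrm u_\Gamma)$ on point masses gives continuous functions $y_k$ on $K_2$ with $\sum_ky_k(p)=F(p)$ and $\sum_k|y_k(p)|\le\Gamma$ for every $p$. Fix $\eta>0$. We choose alternately a block of the series and a point.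
\begin{itemize}
\item At $p_0=(\infty,\infty)$ we have $F=1$. Choose $k_1$ so that $\sigma_0=\sum_{k\le k_1}y_k$ has $|\sigma_0(p_0)-1|<\eta$.
\item By continuity, $|\sigma_0(p_1)-1|<\eta$ at $p_1=(a,\infty)$ for a large $a$. Here $F=-1$. Choose $k_2>k_1$ so that $\sigma_1=\sum_{k_1<k\le k_2}y_k$ has $|\sigma_0(p_1)+\sigma_1(p_1)+1|<\eta$. Then $|\sigma_1(p_1)+2|<2\eta$.
\item By continuity of both blocks, $|\sigma_0(p_2)-1|<\eta$ and $|\sigma_1(p_2)+2|<2\eta$ at $p_2=(a,b)$ for a large $b$. Here $F=1$. Choose $k_3>k_2$ so that $\sigma_2=\sum_{k_2<k\le k_3}y_k$ has $|(\sigma_0+\sigma_1+\sigma_2)(p_2)-1|<\eta$. Then $|\sigma_2(p_2)-2|<4\eta$.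
\end{itemize}
The blocks are disjoint, so $\Gamma\ge\sum_k|y_k(p_2)|\ge\sum_{i=0}^2|\sigma_i(p_2)|>5-7\eta$.

Two things were used. First, each jump of $F$ along the path $p_0,p_1,p_2$ is paid for by a new block of the series, and the last point still sees all the earlier blocks. This needs nothing but a wuC series (Lemma~\ref{lem:branch}). Second, we do not choose $a$ and $b$ freely, so $F$ must jump by an amount comparable to $\|\delta_{p_i}-\delta_{p_{i-1}}\|=2$ along every path that we may be forced to take. One functional has to nearly norm infinitely many increments, and this is where the $\ell^1$ structure of the dual enters (Lemma~\ref{lem:norming}). The example also shows the difficulty in that step: the increments $\delta_{(a,\infty)}-\delta_{(\infty,\infty)}$ are weak$^*$ null as $a\to\infty$, but in $\ell^1(K_2)$ they converge coordinatewise to $-\delta_{(\infty,\infty)}\neq0$.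

\section{Weak$^*$ trees}\label{sec:trees}

Iterated weak$^*$ limits are indexed by trees. Let $\mathbf N^{<\omega}$ be the set of finite sequences in $\mathbf N$, including the empty sequence $\emptyset$. We write $|s|$ for the length of $s$, $s|i$ for its initial segment of length $i$, and $s^\frown r$ for concatenation; the sequences $t^\frown n$, $n\in\mathbf N$, are the \emph{children} of $t$.

\begin{definition}\label{def:tree}
A \emph{tree} is a set $S\subset\mathbf N^{<\omega}$ that contains $\emptyset$, is closed under initial segments, has no infinite branch, and in which every node has either no child in $S$ (a \emph{terminal} node) or infinitely many. A \emph{full subtree} of $S$ is a tree $S'\subset S$ whose terminal nodes are terminal in $S$. A \emph{weak$^*$ tree rooted at $\xi\in X^*$} is a family $(\xi_s)_{s\in S}$ in $X^*$, indexed by a tree, with $\xi_\emptyset=\xi$ and $\xi_{t^\frown n}\to\xi_t$ weak$^*$ as $n\to\infty$ through the children in $S$, for every nonterminal $t$. Its \emph{increments} are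 $d_s=\xi_s-\xi_t$ for $s=t^\frown n\in S$.
\end{definition}

The restriction of a weak$^*$ tree to a full subtree is a weak$^*$ tree with the same root and the same increments. A walk that passes from a node to one of its children as long as possible stops at a terminal node. If at each nonterminal $t\in S$ we retain infinitely many of the children, then the nodes $s$ such that $s|i$ is a retained child of $s|(i-1)$ for all $1\le i\le|s|$ form a full subtree.

\subsection*{Choosing the branch}

\begin{lemma}\label{lem:branch}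
Let $\sum_ky_k$ be a wuC series in a Banach space $X$, with weak$^*$ sum $F$. For every weak$^*$ tree $(\xi_s)_{s\in S}$ rooted at $\xi$ and every $\eta>0$ there is a terminal $s\in S$ with
\[
\sum_k|\xi_s(y_k)|\ \ge\ |F(\xi)|+\sum_{i=1}^{|s|}|F(d_{s|i})|-9\eta .
\]
\end{lemma}

\begin{proof}
We choose nodes $s_0=\emptyset,s_1,s_2,\dots$, each a child of the one before, and integers $0=k_0<k_1<\cdots$. Write $\sigma_i=\sum_{k_i<k\le k_{i+1}}y_k$ and $u_j=\sigma_0+\dots+\sigma_j$. The inductive hypothesis is
\begin{equation}\label{eq:partial}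
|\xi_{s_j}(u_j)-F(\xi_{s_j})|\le\eta2^{-j}.
\end{equation}
Choose $k_1$ so that \eqref{eq:partial} holds for $j=0$. Suppose $s_j$ and $k_{j+1}$ are chosen and $s_j$ is not terminal. The increments at the children of $s_j$ are weak$^*$ null and $\sigma_0,\dots,\sigma_j\in X$, so some child $s_{j+1}$ has
\begin{equation}\label{eq:freeze}
\sum_{i\le j}|d_{s_{j+1}}(\sigma_i)|\le\eta2^{-j}.
\end{equation}
Choose $k_{j+2}>k_{j+1}$ so that \eqref{eq:partial} holds for $j+1$. From
\[
\xi_{s_{j+1}}(\sigma_{j+1})-F(d_{s_{j+1}})=\bigl[\xi_{s_{j+1}}(u_{j+1})-F(\xi_{s_{j+1}})\bigr]-d_{s_{j+1}}(u_j)-\bigl[\xi_{s_j}(u_j)-F(\xi_{s_j})\bigr]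
\]
and \eqref{eq:partial}, \eqref{eq:freeze} we get
\begin{equation}\label{eq:jump}
|\xi_{s_{j+1}}(\sigma_{j+1})-F(d_{s_{j+1}})|\le\eta2^{-j-1}+\eta2^{-j}+\eta2^{-j}\le3\eta2^{-j}.
\end{equation}
The walk stops at a terminal node $s=s_l$. Since $\xi_s-\xi_{s_i}=\sum_{j=i}^{l-1}d_{s_{j+1}}$, summing \eqref{eq:freeze} gives
\[
\sum_{i=0}^l|\xi_s(\sigma_i)-\xi_{s_i}(\sigma_i)|\le\sum_{j=0}^{l-1}\sum_{i\le j}|d_{s_{j+1}}(\sigma_i)|\le2\eta .
\]
Hence $\sum_k|\xi_s(y_k)|\ge\sum_{i=0}^l|\xi_s(\sigma_i)|\ge\sum_{i=0}^l|\xi_{s_i}(\sigma_i)|-2\eta$. Replacing $|\xi(\sigma_0)|$ by $|F(\xi)|$ costs at most $\eta$, by \eqref{eq:partial}, and replacing $|\xi_{s_i}(\sigma_i)|$ by $|F(d_{s_i})|$ for $1\le i\le l$ costs at most $6\eta$ in total, by \eqref{eq:jump}.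
\end{proof}

\begin{example}\label{ex:Kn}
Let $S=\{s:|s|\le n\}$ and $\xi_s=\delta_{p(s)}$, where $p(s)\in K_n$ is $s$ followed by $n-|s|$ coordinates $\infty$. This is a weak$^*$ tree in $C(K_n)^*$, and $F=(-1)^\phi$ has $|F(\xi_\emptyset)|=1$ and $|F(d_s)|=2$ for all $s\neq\emptyset$. If $C(K_n)$ satisfies $(\mathrm u_\Gamma)$, Lemma~\ref{lem:branch} gives $\Gamma\ge2n+1$, and then $d(C(K_n),c_0)\ge2n+1$ by Lemma~\ref{lem:Gamma}(c). As $C(K_n)^*$ is isometric to $\ell^1$, the bound in Theorem~\ref{thm:C} cannot be independent of $\Gamma$.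

Let $Y=(\sum_nC(K_n))_{c_0}$. Its dual is $\ell^1$ of the disjoint union of the $K_n$, isometric to $\ell^1$. The same trees are weak$^*$ trees in $Y^*$, and $(-1)^\phi$ is an element of $B_{Y^{**}}$. If $Y$ had (u), Lemma~\ref{lem:Gamma}(b) would give a $\Gamma$ with $\Gamma\ge2n+1$ for all $n$. So $Y$ is an isomorphic predual of $\ell^1$ that fails (u), and it is not isomorphic to $c_0$.
\end{example}

\subsection*{Choosing the functional}
Let $J:X^*\to\Lambda=(\sum_iE_i)_{\ell^1}$ be an isomorphic embedding with $\dim E_i<\infty$, and put $\|\xi\|_J=\|J\xi\|$. This norm is equivalent to the dual norm but need not be weak$^*$ lower semicontinuous. What remains is that, with $\kappa=\|J\|\,\|J^{-1}\|\ge1$,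
\begin{equation}\label{eq:lsc}
\xi_n\to\xi\ \text{ weak}^*\quad\Longrightarrow\quad\|\xi\|_J\le\kappa\liminf_n\|\xi_n\|_J .
\end{equation}
An element of $B_{\Lambda^*}$ is a sequence $f=(f_i)$ with $f_i\in B_{E_i^*}$, acting by $f(z)=\sum_if_i(z(i))$. The coordinates $f_i$ can be chosen independently, so one $f$ norms any family of disjointly supported vectors of $\Lambda$. Increments of a weak$^*$ tree are not disjointly supported. At a node $t$ they split into a fixed part $b_t$, their coordinatewise limit, and a hump that moves off to infinity. Humps can be made almost disjoint by selecting children. The fixed part is not under control, but \eqref{eq:lsc} shows that the hump carries a definite proportion of the norm, and a choice of sign prevents the fixed part from canceling it.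

\begin{lemma}\label{lem:norming}
For every weak$^*$ tree $(\xi_s)_{s\in S}$ rooted at $\xi$ and every $\eta>0$ there are a full subtree $S'\subset S$ and $f\in B_{\Lambda^*}$ with
\begin{equation}\label{eq:norming}
|f(J\xi)|\ge\|\xi\|_J-2\eta,\qquad |f(Jd_s)|\ge\frac1{2\kappa}\|d_s\|_J-6\eta2^{-|s|}\quad(s\in S'\setminus\{\emptyset\}).
\end{equation}
\end{lemma}

\begin{proof}
\emph{Step 1: fixed parts and humps.} Let $t\in S$ be nonterminal. The sequence $(d_{t^\frown n})_n$ is weak$^*$ null, hence bounded. As the $E_i$ are finite-dimensional, a diagonal argument gives an infinite set of children along which $Jd_{t^\frown n}$ converges coordinatewise to some $b_t$, and $b_t\in\Lambda$ by Fatou's lemma. Put $h_{t^\frown n}=Jd_{t^\frown n}-b_t$, which tends to $0$ coordinatewise, and shrink the set so that $r=\lim_n\|h_{t^\frown n}\|$ exists. For fixed $n$, $d_{t^\frown n}-d_{t^\frown m}\to d_{t^\frown n}$ weak$^*$ as $m\to\infty$, and $b_t$ cancels in this difference. By \eqref{eq:lsc},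
\[
\|d_{t^\frown n}\|_J\le\kappa\liminf_m\|h_{t^\frown n}-h_{t^\frown m}\|\le\kappa\bigl(\|h_{t^\frown n}\|+r\bigr).
\]
Discard the finitely many $n$ with $r>\|h_{t^\frown n}\|+\eta2^{-|t|-1}/\kappa$. Do this at every nonterminal $t$ and pass to the full subtree of retained nodes, again called $S$. Then
\begin{equation}\label{eq:hump}
\|d_s\|_J\le2\kappa\|h_s\|+\eta2^{-|s|}\qquad(s\in S\setminus\{\emptyset\}).
\end{equation}

\emph{Step 2: construction of $S'$ and $f$.} We construct finite sets $\{\emptyset\}=S_0\subset S_1\subset\cdots\subset S$, closed under initial segments, finite sets $A_0\subset A_1\subset\cdots\subset\mathbf N$, and $f_i\in B_{E_i^*}$ for $i\in A_m$, such that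
\begin{equation}\label{eq:fixed}
\|b_t1_{\mathbf N\setminus A_m}\|\le\eta2^{-|t|-1}\quad\text{for every }t\in S_m\text{ that is nonterminal in }S.
\end{equation}
This condition says that $f(b_t)$ is essentially decided before any child of $t$ is selected. Choose $A_0$ so that \eqref{eq:fixed} holds for $m=0$ and $\|(J\xi)1_{\mathbf N\setminus A_0}\|\le\eta$, and for $i\in A_0$ choose $f_i\in B_{E_i^*}$ with $f_i((J\xi)(i))=\|(J\xi)(i)\|$. However $f$ is completed,
\[
|f(J\xi)|\ge\|(J\xi)1_{A_0}\|-\|(J\xi)1_{\mathbf N\setminus A_0}\|\ge\|\xi\|_J-2\eta .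
\]
Fix a sequence $(\tau_m)_{m\ge0}$ in $\mathbf N^{<\omega}$ in which every element occurs infinitely often. Given $S_m$ and $A_m$, put $S_{m+1}=S_m$ and $A_{m+1}=A_m$ unless $t=\tau_m$ lies in $S_m$ and is nonterminal in $S$. In that case let $\rho=\eta2^{-|t|-1}$. Since $h_{t^\frown n}\to0$ coordinatewise and $A_m$, $S_m$ are finite, there is a child $s=t^\frown n\in S\setminus S_m$ with $\|h_s1_{A_m}\|\le\rho$. Put $S_{m+1}=S_m\cup\{s\}$. Choose a finite $A_{m+1}\supset A_m$ with $\|h_s1_{\mathbf N\setminus A_{m+1}}\|\le\rho$ and, if $s$ is nonterminal, $\|b_s1_{\mathbf N\setminus A_{m+1}}\|\le\eta2^{-|s|-1}$; then \eqref{eq:fixed} holds for $m+1$. Let $\beta=\sum_{i\in A_m}f_i(b_t(i))$ and let $\theta$ be a scalar with $|\theta|=1$ and $\beta=\theta|\beta|$. For $i\in A_{m+1}\setminus A_m$ put $f_i=\theta g_i$, where $g_i\in B_{E_i^*}$ and $g_i(h_s(i))=\|h_s(i)\|$.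

Finally put $f_i=0$ for $i\notin\bigcup_mA_m$ and $S'=\bigcup_mS_m$. A node of $S'$ that is nonterminal in $S$ equals $\tau_m$ for infinitely many $m$, so it receives infinitely many children. Thus $S'$ is a full subtree.

\emph{Step 3: the estimate.} Let $s=t^\frown n$ be the node selected in passing from $m$ to $m+1$, so $\rho=\eta2^{-|s|}$, and let $\gamma=\|h_s1_{A_{m+1}\setminus A_m}\|$. Then $|f(b_t)-\beta|\le\rho$ by \eqref{eq:fixed}. Since $h_s$ has norm at most $\rho$ on $A_m$ and at most $\rho$ off $A_{m+1}$, we have $|f(h_s)-\theta\gamma|\le2\rho$ and $\gamma\ge\|h_s\|-2\rho$. Therefore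
\[
|f(Jd_s)|=|f(b_t)+f(h_s)|\ge\bigl|\theta|\beta|+\theta\gamma\bigr|-3\rho\ge\gamma-3\rho\ge\|h_s\|-5\rho ,
\]
and $\|h_s\|\ge\frac1{2\kappa}\|d_s\|_J-\rho$ by \eqref{eq:hump}.
\end{proof}

\subsection*{The tree estimate}
From here to the end of Section~\ref{sec:renorm} we assume:
\begin{equation}\label{eq:setting}
X\ne\{0\}\text{ has (u), and }J:X^*\to\textstyle(\sum_iE_i)_{\ell^1}\text{ is an isomorphic embedding, }\dim E_i<\infty .
\end{equation}
Then $X^*$ and $X$ are separable, and Lemma~\ref{lem:Gamma} gives $\Gamma\ge1$ such that $(X,\|\cdot\|_J)$ satisfies $(\mathrm u_\Gamma)$.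

\begin{proposition}\label{prop:tree}
Assume \eqref{eq:setting}. For every weak$^*$ tree $(\xi_s)_{s\in S}$ rooted at $\xi$ and every $\eta>0$ there is a terminal $s\in S$ with
\[
\Gamma\|\xi_s\|_J\ \ge\ \|\xi\|_J+\frac1{2\kappa}\sum_{i=1}^{|s|}\|d_{s|i}\|_J-17\eta .
\]
\end{proposition}

\begin{proof}
Take $S'$ and $f$ from Lemma~\ref{lem:norming}. Then $F=f\circ J\in X^{**}$ satisfies $|F(\zeta)|\le\|\zeta\|_J$, so it is the weak$^*$ sum of a series with $\sum_k|\zeta(y_k)|\le\Gamma\|\zeta\|_J$ for all $\zeta$. Apply Lemma~\ref{lem:branch} to $(\xi_s)_{s\in S'}$ and insert \eqref{eq:norming}. The total error is at most $9\eta+2\eta+\sum_{i\ge1}6\eta2^{-i}=17\eta$, and a terminal node of $S'$ is terminal in $S$.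
\end{proof}

\begin{remark}\label{rem:hyp}
The content of the proposition is that the constants do not depend on the tree. Without (u) no such constants exist: in the dual of the space $Y$ of Example~\ref{ex:Kn}, terminal vectors have norm $1$ while the increments along a branch have total norm $2n$. Without the embedding $J$ they do not exist either: the reflexive space $\ell^2(\mathbf N\times\mathbf N)$ has (u), and $\xi_s=\sum_{i\le|s|}e_{(i,s(i))}$, $|s|\le n$, is a weak$^*$ tree rooted at $0$ whose terminal vectors have norm $\sqrt n$ while the increments along a branch have total norm $n$.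
\end{remark}

\section{The renorming}\label{sec:renorm}

Put $c=1/(2\kappa\Gamma)\in(0,1)$. We look for a norm $\varphi\le\|\cdot\|_J$ on $X^*$ such that $\varphi(\xi)\le\liminf_n(\varphi(\xi_n)-c\|\xi_n-\xi\|_J)$ whenever $\xi_n\to\xi$ weak$^*$. To see what it should be, let $\mathcal T=(\xi_s)_{s\in S}$ be a weak$^*$ tree rooted at $\xi$ and define its \emph{value}
\[
v(\mathcal T)=\sup_{s\text{ terminal}}\Bigl(\|\xi_s\|_J-c\sum_{i=1}^{|s|}\|d_{s|i}\|_J\Bigr)\in(-\infty,\infty].
\]
At each nonterminal $t$ some child $s$ has $\varphi(\xi_t)\le\varphi(\xi_s)-c\|d_s\|_J+\eta2^{-|s|}$. Walking down to a terminal node and adding these inequalities gives $\varphi(\xi)\le v(\mathcal T)+\eta$. So every such $\varphi$ lies below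
\[
M(\xi)=\inf\{v(\mathcal T):\mathcal T\text{ a weak$^*$ tree rooted at }\xi\},
\]
and $M$ is the natural candidate. The tree estimate says that $M$ does not degenerate.

\begin{proposition}\label{prop:renorm}
Assume \eqref{eq:setting}. Then $\Gamma^{-1}\|\cdot\|_J\le M\le\|\cdot\|_J$, the function $M$ is the dual norm of an equivalent norm $N$ on $X$, and whenever $\xi_n\to\xi$ weak$^*$,
\begin{equation}\label{eq:M}
M(\xi)\le\liminf_n\bigl(M(\xi_n)-cM(\xi_n-\xi)\bigr).
\end{equation}
\end{proposition}

\begin{proof}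
The tree $\{\emptyset\}$ gives $M\le\|\cdot\|_J$. Dividing the inequality of Proposition~\ref{prop:tree} by $\Gamma$ and letting $\eta\to0$ gives $v(\mathcal T)\ge\Gamma^{-1}\|\xi\|_J$ for every $\mathcal T$ rooted at $\xi$, so $M\ge\Gamma^{-1}\|\cdot\|_J$. In particular $M(0)=0$. Multiplying all vectors of a tree by $\lambda\ne0$ multiplies its value by $|\lambda|$, so $M(\lambda\xi)=|\lambda|M(\xi)$.

\emph{Subadditivity.} Let $\mathcal T=(\xi_s)_{s\in S}$ and $\mathcal T'=(\zeta_r)_{r\in R}$ be rooted at $\xi$ and $\zeta$, with increments $d_s$ and $d'_r$. Attach a copy of $R$ below each terminal node of $S$: the nodes $s\in S$ carry $\xi_s+\zeta$, and the nodes $s^\frown r$ with $s$ terminal in $S$ and $r\in R$ carry $\xi_s+\zeta_r$. An infinite branch would contain an infinite branch of $S$ or of $R$, so this is a weak$^*$ tree rooted at $\xi+\zeta$. Its terminal nodes are the $s^\frown r$ with $s$, $r$ terminal, and there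
\[
\|\xi_s+\zeta_r\|_J-c\sum_{i=1}^{|s|}\|d_{s|i}\|_J-c\sum_{i=1}^{|r|}\|d'_{r|i}\|_J\le v(\mathcal T)+v(\mathcal T').
\]
Hence $M(\xi+\zeta)\le M(\xi)+M(\zeta)$, and $M$ is a norm equivalent to the dual norm.

\emph{Inequality \eqref{eq:M}.} Let $\xi_n\to\xi$ weak$^*$, $\varepsilon>0$, and $\ell=\liminf_n(M(\xi_n)-c\|\xi_n-\xi\|_J)$, which is finite because $(\xi_n)$ is bounded. Choose a subsequence with $M(\xi_{n_k})-c\|\xi_{n_k}-\xi\|_J\le\ell+\varepsilon$ for all $k$, and weak$^*$ trees $\mathcal T_k$ rooted at $\xi_{n_k}$ with $v(\mathcal T_k)\le M(\xi_{n_k})+\varepsilon$. Let $\mathcal T$ have root $\xi$, carry $\xi_{n_k}$ at the child $(k)$, and have $\mathcal T_k$ attached below it. This is a weak$^*$ tree, and $v(\mathcal T)=\sup_k(v(\mathcal T_k)-c\|\xi_{n_k}-\xi\|_J)\le\ell+2\varepsilon$. So $M(\xi)\le\ell$, and \eqref{eq:M} follows because $M\le\|\cdot\|_J$. The heights of the $\mathcal T_k$ may be unbounded; this is why Definition~\ref{def:tree} forbids infinite branches and does not bound the height.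

\emph{Duality.} By \eqref{eq:M} the set $C=\{M\le1\}$ is weak$^*$ sequentially closed. It lies in a ball of $X^*$, which is weak$^*$ compact and metrizable, so $C$ is weak$^*$ closed. Put $N(x)=\sup_{\zeta\in C}|\zeta(x)|$, an equivalent norm on $X$. By the bipolar theorem $C$ is the unit ball of the dual norm of $N$.
\end{proof}

\section{Preduals of $\ell^1$: proof of Theorem~\ref{thm:A}}\label{sec:A}

A space isomorphic to $c_0$ has (u) by Lemma~\ref{lem:Gamma}. Conversely, let $X^*$ be isomorphic to $\ell^1$ and let $X$ have (u). Then \eqref{eq:setting} holds with one-dimensional $E_i$, and Proposition~\ref{prop:renorm} gives $N$, $M$ and $c$. In this section $X$ carries the norm $N$ and $X^*$ the norm $M$. By Theorem~\ref{thm:LR}, $X$ is an $\mathcal L_\infty$-space; let $\lambda$ be its constant for the norm $N$.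

The predual form of \eqref{eq:M} should say that $N(x+y)$ is at most about $\max(N(x),N(y)/c)$ when $y$ is ``far out'' compared with $x$. To give this a meaning we need a decomposition of $X$ into finite-dimensional blocks in which far-out vectors are almost weakly null. This requires finite-rank projections $Q_n$ that commute and satisfy both $Q_n\to I$ and $Q_n^*\to I$ strongly.

\begin{lemma}\label{lem:Q}
There is a constant $K$ such that for all finite-dimensional $E\subset X$ and $L\subset X^*$ there is a projection $Q$ on $X$ with $\|Q\|\le K$, $Qx=x$ for $x\in E$, $Q^*\xi=\xi$ for $\xi\in L$, and $QX$ $\lambda$-isomorphic to $\ell^\infty_m$ for some finite $m$.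
\end{lemma}

\begin{proof}
We find an operator $T$ whose adjoint fixes $L$ and a projection $R$ that fixes $E$, and combine them.

Let $P_n$ be the coordinate projections of $\ell^1$ transported to $X^*$, let $\mu=\sup_n\|P_n\|<\infty$, and let $\pi$ be a bounded projection of $X^*$ onto $L$. Since $P_n\to I$ strongly and $\pi$ has finite rank, $\|(I-P_n)\pi\|\le1$ for some $n$. Then $P=P_n+(I-P_n)\pi$ has finite rank, $\|P\|\le\mu+1$, and $P\xi=\xi$ for $\xi\in L$. This operator need not be the adjoint of an operator on $X$; local reflexivity repairs this. Theorem~\ref{thm:PLR} gives $S:P^*X^{**}\to X$ with $\|S\|\le2$ and $\xi(SF)=F(\xi)$ for $F\in P^*X^{**}$, $\xi\in L$. Let $T=SP^*|_X$, a finite-rank operator on $X$ with $\|T\|\le2(\mu+1)$. For $\xi\in L$ and $x\in X$,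
\[
(T^*\xi)(x)=\xi(SP^*x)=(P^*x)(\xi)=(P\xi)(x)=\xi(x).
\]

Choose a finite-dimensional $H\supset E+TX$ and an isomorphism $\psi:H\to\ell^\infty_m$ with $\|\psi\|\,\|\psi^{-1}\|\le\lambda$. Extending the $m$ coordinates of $\psi$ by the Hahn--Banach theorem gives $\tilde\psi:X\to\ell^\infty_m$ with $\|\tilde\psi\|=\|\psi\|$, and $R=\psi^{-1}\tilde\psi$ is a projection onto $H$ with $\|R\|\le\lambda$.

Let $Q=T+R-TR$, so that $I-Q=(I-T)(I-R)$. The range of $Q$ lies in $H$, and $I-Q$ vanishes on $H$, so $Q$ is a projection onto $H\supset E$. Also $I-Q^*=(I-R^*)(I-T^*)$ vanishes on $L$. Finally $\|Q\|\le\lambda+2(1+\lambda)(\mu+1)=:K$.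
\end{proof}

Let $(x_n)$ and $(\xi_n)$ be dense sequences in $X$ and $X^*$, and $Q_0=0$. Given $Q_n$, let $Q_{n+1}$ be the projection of Lemma~\ref{lem:Q} for $E=Q_nX+\operatorname{span}(x_1,\dots,x_{n+1})$ and $L=Q_n^*X^*+\operatorname{span}(\xi_1,\dots,\xi_{n+1})$. The ranges of the projections $Q_n$ increase, so $Q_mQ_n=Q_n$ for $m\ge n$. The ranges of the projections $Q_n^*$ increase, so $Q_m^*Q_n^*=Q_n^*$, that is $Q_nQ_m=Q_n$, for $m\ge n$. Thus
\begin{equation}\label{eq:commute}
Q_nQ_m=Q_{\min(n,m)} .
\end{equation}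
Since $\|Q_n\|\le K$ and $Q_n$, $Q_n^*$ eventually fix each $x_i$, $\xi_i$, we have $Q_nx\to x$ for $x\in X$ and $Q_n^*\xi\to\xi$ for $\xi\in X^*$. Consequently, a bounded sequence $(y_j)$ with $y_j\in\ker Q_j$ is weakly null, because $\xi(y_j)=(\xi-Q_j^*\xi)(y_j)$.

\begin{lemma}\label{lem:upper}
For every $p$ and $\varepsilon>0$ there is $q>p$ with
\begin{equation}\label{eq:upper}
N(x+y)\le(1+\varepsilon)\max\bigl(N(x),N(y)/c\bigr)\qquad(x\in Q_pX,\ y\in\ker Q_q).
\end{equation}
\end{lemma}

\begin{proof}
Otherwise, for every $j>p$ there are $z_j\in Q_pX$ and $y_j\in\ker Q_j$ that violate \eqref{eq:upper}, and after dividing by the maximum, which is not $0$, we have $N(z_j)\le1$, $N(y_j)\le c$, $N(z_j+y_j)>1+\varepsilon$. Take $\zeta_j$ with $M(\zeta_j)=1$ and $\zeta_j(z_j+y_j)=N(z_j+y_j)$. Along a subsequence, $\zeta_j\to\zeta$ weak$^*$, $z_j\to z$ in norm (as $Q_pX$ is finite-dimensional), and $M(\zeta_j-\zeta)\to r$. Then $\zeta_j(z_j)\to\zeta(z)$ with $N(z)\le1$, $\zeta(y_j)\to0$, and $|(\zeta_j-\zeta)(y_j)|\le cM(\zeta_j-\zeta)$.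 So
\[
1+\varepsilon\le\limsup_j\bigl|\zeta_j(z_j)+\zeta(y_j)+(\zeta_j-\zeta)(y_j)\bigr|\le M(\zeta)+cr\le1,
\]
where the last inequality is \eqref{eq:M}. This is a contradiction.
\end{proof}

\begin{proof}[End of the proof of Theorem~\ref{thm:A}]
Choose $n_0=0$, $n_1=1$ and $n_1<n_2<\cdots$ such that \eqref{eq:upper} holds with $p=n_k$, $q=n_{k+1}$, $\varepsilon=2^{-k}$ for each $k\ge1$. Put $\Delta_k=Q_{n_k}-Q_{n_{k-1}}$ and $G_k=\Delta_kX$. By \eqref{eq:commute}, $\Delta_k^2=\Delta_k$, $\Delta_k\Delta_j=0$ for $j\ne k$, $G_j\subset Q_{n_k}X$ for $j\le k$, and $G_{k+2}\subset\ker Q_{n_{k+1}}$.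

Inequality \eqref{eq:upper} leaves a gap between $p$ and $q$, so it does not compare adjacent blocks. We treat odd and even indices separately. Let $g_k\in G_k$ with $g_k=0$ for large $k$, let $a=\max_kN(g_k)$, and let $\Sigma_k$ be the sum of the $g_j$ with $j\le k$ and $j\equiv k\pmod 2$. Then $\Sigma_k\in Q_{n_k}X$ and $g_{k+2}\in\ker Q_{n_{k+1}}$, so
\[
N(\Sigma_{k+2})\le(1+2^{-k})\max\bigl(N(\Sigma_k),a/c\bigr).
\]
Since $N(\Sigma_1),N(\Sigma_2)\le a\le a/c$, induction gives $N(\Sigma_k)\le\frac ac\prod_{j<k}(1+2^{-j})\le ea/c$. Adding the odd and the even sum gives an upper bound, and $g_k=\Delta_k\sum_jg_j$ with $\|\Delta_k\|\le2K$ gives a lower bound: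
\[
\frac1{2K}\max_kN(g_k)\le N\Bigl(\sum_kg_k\Bigr)\le\frac{2e}c\max_kN(g_k).
\]
So $(g_k)\mapsto\sum_kg_k$ extends to an isomorphism of $(\sum G_k)_{c_0}$ onto a closed subspace of $X$. This subspace contains $Q_{n_k}x=\sum_{j\le k}\Delta_jx$ for all $x$ and $k$, so it is dense, hence equal to $X$.

It remains to identify the sum. The restriction of $\Delta_k$ to $H_k=Q_{n_k}X$ is a projection of $H_k$ onto $G_k$ of norm at most $2K$, so $(\sum G_k)_{c_0}$ is $2K$-complemented in $(\sum H_k)_{c_0}$. Each $H_k$ is $\lambda$-isomorphic to some $\ell^\infty_{m_k}$, so $(\sum H_k)_{c_0}$ is $\lambda$-isomorphic to $(\sum\ell^\infty_{m_k})_{c_0}=c_0$. Thus $X$ is isomorphic to a complemented subspace of $c_0$. It is infinite-dimensional, so it is isomorphic to $c_0$ by Theorem~\ref{thm:P}.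
\end{proof}

Property (u) entered only through \eqref{eq:M}, in Lemma~\ref{lem:upper}. That $X^*$ is isomorphic to all of $\ell^1$, and not only to a subspace, entered only in Lemma~\ref{lem:Q}, through the projections $P_n$ and Theorem~\ref{thm:LR}.

\section{Subspaces of $c_0$: proof of Theorem~\ref{thm:B}}\label{sec:B}

Both conditions are isomorphic invariants and hold for $X=\{0\}$, so let $X\ne\{0\}$.

\subsection*{(ii) implies (i)}
Condition (ii) is \eqref{eq:setting}, so $X$ is separable and Proposition~\ref{prop:renorm} applies. Let $\xi\in X^*$ and let $(\xi_n)$ be weak$^*$ null. Choose a subsequence with $M(\xi_{n_k})\to\limsup_nM(\xi_n)$. Applying \eqref{eq:M} to $\xi+\xi_{n_k}\to\xi$ gives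
\[
M(\xi)+c\limsup_nM(\xi_n)\le\liminf_kM(\xi+\xi_{n_k})\le\limsup_nM(\xi+\xi_n),
\]
and Theorem~\ref{thm:GKL} gives (i).

\subsection*{(i) implies (ii)}
Let $X$ be a closed subspace of $c_0$, with inclusion $\iota$. By the Hahn--Banach theorem $\iota^*$ maps $B_{\ell^1}$ onto $B_{X^*}$. Hence $X^*$ is separable, $\iota^{**}$ embeds $X^{**}$ isometrically into $\ell^\infty$, and the weak$^*$ topology of $X^{**}$ is the restriction of that of $\ell^\infty$, which on bounded sets is coordinatewise convergence. We regard $F\in X^{**}$ as a bounded sequence $(F(i))$.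

In $c_0$ the partial sums of the series for $F$ are the truncations $F1_{[1,m]}$. These need not be close to $X$. The next lemma shows that a slow truncation $tF=(t(i)F(i))$ is close to $X$, and that the interval on which $t$ passes from $1$ to $0$ can be chosen independently of $F$. The independence is what gives the embedding of $X^*$.

\begin{lemma}\label{lem:trunc}
For all $m\ge1$ and $\varepsilon>0$ there is $n>m$ such that for every $F\in B_{X^{**}}$ there are $u\in B_X$ and $t:\mathbf N\to[0,1]$ with $t=1$ on $[1,m]$, $t=0$ on $(n,\infty)$, and $\|u-tF\|\le\varepsilon$.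
\end{lemma}

\begin{proof}
If not, for each $n>m$ there is a counterexample $F_n\in B_{X^{**}}$. By weak$^*$ compactness and metrizability a subsequence converges coordinatewise to some $F\in B_{X^{**}}$. Let $L\ge3/\varepsilon$ be an integer and $N_0=m$. For $l=1,\dots,L$ choose inductively $u^l\in B_X$ with $|u^l(i)-F(i)|\le\varepsilon/3$ for $i\le N_{l-1}$, by Goldstine's theorem, and $N_l>N_{l-1}$ with $|u^l(i)|\le\varepsilon/3$ for $i>N_l$, which is possible since $u^l\in c_0$. Each $u^l$ is uncontrolled only on $(N_{l-1},N_l]$, and these intervals are disjoint, so we average. Let $u=\frac1L\sum_lu^l\in B_X$, and let $t=1$ on $[1,m]$, $t=(L-j)/L$ on $(N_{j-1},N_j]$, $t=0$ on $(N_L,\infty)$. For $i\in(N_{j-1},N_j]$,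
\[
|u(i)-t(i)F(i)|=\frac1L\Bigl|\sum_{l>j}\bigl(u^l(i)-F(i)\bigr)+\sum_{l<j}u^l(i)+u^j(i)\Bigr|\le\frac\varepsilon3+\frac1L\le\frac{2\varepsilon}3 .
\]
For $i\le m$ every $u^l(i)$ is within $\varepsilon/3$ of $F(i)$, and for $i>N_L$ within $\varepsilon/3$ of $0$. So $\|u-tF\|\le2\varepsilon/3$. For large $n\ge N_L$ in the subsequence, $|F_n(i)-F(i)|\le\varepsilon/3$ for $i\le N_L$. Then $\|u-tF_n\|\le\varepsilon$ and $t=0$ on $(n,\infty)$, so $F_n$ is not a counterexample.
\end{proof}

Put $\varepsilon_j=2^{-j-6}$, $\delta_j=2^{-j-4}$, $m_0=0$, $m_1=1$, and let $m_{j+1}$ be the integer $n$ given by Lemma~\ref{lem:trunc} for $(m_j,\varepsilon_j)$. For $j\ge1$ let $I_j=(m_{j-1},m_{j+1}]$ and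
\[
W_j=\{w\in X:\ \|w\|\le2,\ \|w1_{\mathbf N\setminus I_j}\|\le\delta_j\},
\]
an absolutely convex set. Each integer lies in at most two of the intervals $I_j$, and $\sum_j\delta_j=1/16$. Estimating each coordinate by $2+2+1/16$ we get
\begin{equation}\label{eq:W}
\Bigl\|\sum_{j\in A}a_jw_j\Bigr\|\le5\max_{j\in A}|a_j|\qquad(A\subset\mathbf N\text{ finite},\ w_j\in W_j).
\end{equation}

Let $F\in B_{X^{**}}$. Let $u_j$, $t_j$ be given by Lemma~\ref{lem:trunc} for $(m_j,\varepsilon_j)$, put $u_0=0$, $t_0=0$, and $w_j=u_j-u_{j-1}$ for $j\ge1$. Both $t_j$ and $t_{j-1}$ equal $1$ on $[1,m_{j-1}]$ and $0$ on $(m_{j+1},\infty)$, so $(t_j-t_{j-1})F$ vanishes off $I_j$. Since $\|w_j-(t_j-t_{j-1})F\|\le\varepsilon_j+\varepsilon_{j-1}\le\delta_j$ and $\|w_j\|\le2$, we have $w_j\in W_j$.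

\emph{$X$ has \textup{(u)}.} Taking $|a_j|=1$ with $a_j\xi(w_j)=|\xi(w_j)|$ in \eqref{eq:W} gives $\sum_j|\xi(w_j)|\le5\|\xi\|$. The partial sums $\sum_{j\le l}w_j=u_l$ lie in $B_X$ and satisfy $|u_l(i)-F(i)|\le\varepsilon_l$ for $i\le m_l$, so they converge to $F$ weak$^*$. Thus $X$ satisfies $(\mathrm u_5)$, and Lemma~\ref{lem:Gamma}(a) applies.

\emph{$X^*$ embeds.} We map a $c_0$-sum of finite-dimensional spaces almost onto $B_X$ and dualize. The restrictions to $I_j$ of the elements of $W_j$ form a bounded set in a finite-dimensional space, so there is a finite set $V_j\subset W_j$ such that every $w\in W_j$ is within $\delta_j$ of some $v\in V_j$ on $I_j$. Off $I_j$ the two differ by at most $2\delta_j$, so $\|w-v\|\le2\delta_j$. Let $Z=(\sum_j\ell^1(V_j))_{c_0}$, and for finitely supported $a=(a_j)\in Z$ put $q(a)=\sum_j\sum_{v\in V_j}a_j(v)v$. By absolute convexity $\sum_va_j(v)v\in\|a_j\|W_j$, so $\|q(a)\|\le5\|a\|$ by \eqref{eq:W}, and $q$ extends to a bounded operator $Z\to X$.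

Let $x\in B_X$ and construct $u_j,t_j,w_j$ for $F=x$. Then $\|x-u_l\|\le\sup_{i>m_l}|x(i)|+\varepsilon_l\to0$. Choose $v_j\in V_j$ with $\|w_j-v_j\|\le2\delta_j$. Then $\sum_{j\le l}v_j\in q(B_Z)$ and $\|u_l-\sum_{j\le l}v_j\|\le1/8$. So every $x\in B_X$ is within $1/2$ of $q(B_Z)$, which gives $\|\xi\|\le\|q^*\xi\|+\frac12\|\xi\|$ for $\xi\in X^*$. Hence $\frac12\|\xi\|\le\|q^*\xi\|\le5\|\xi\|$, and $q^*$ is an isomorphic embedding of $X^*$ into $Z^*=(\sum_j\ell^\infty(V_j))_{\ell^1}$. This proves Theorem~\ref{thm:B}.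

\section{The uniform bound: proof of Theorem~\ref{thm:C}}\label{sec:C}

The idea is to apply Theorem~\ref{thm:A} to a $c_0$-sum of spaces that satisfy the hypotheses with the same constants. To return to the summands we need Theorem~\ref{thm:P} with a bound on the distance.

\begin{lemma}\label{lem:compl}
If $Y$ is an infinite-dimensional $C$-complemented subspace of $c_0$, then $d(Y,c_0)\le1600(C+1)^2$.
\end{lemma}

\begin{proof}
We use twice that, for a projection $P$ on a space $Z$, the map $z\mapsto(Pz,z-Pz)$ shows that $Z$ is $2(\|P\|+1)$-isomorphic to $PZ\oplus\ker P$.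

\emph{A copy of $c_0$ in $Y$.} Put $n_0=0$. Given $n_{k-1}$, choose $y_k\in Y$ of norm $1$ that vanishes on $[1,n_{k-1}]$, which is possible as $\dim Y=\infty$, and $n_k>n_{k-1}$ with $\|y_k1_{(n_k,\infty)}\|\le2^{-k}/3$. The vectors $y_k1_{(n_{k-1},n_k]}$ have norm $1$ and disjoint supports, so $\frac23\max|a_k|\le\|\sum a_ky_k\|\le\frac43\max|a_k|$. Thus on the closed span $Y_0$ of the $y_k$ there is an isomorphism $\psi$ onto $c_0$ with $\|y\|\le\|\psi y\|\le2\|y\|$.

\emph{It is $4$-complemented.} Extend the coordinates of $\psi$ to functionals $\psi_i$ on $Y$ of norm at most $2$, and put $\|y\|'=\max(\|y\|,\sup_i|\psi_i(y)|)$. Then $\|y\|\le\|y\|'\le2\|y\|$ on $Y$, and $\|y\|'=\|\psi y\|$ on $Y_0$. Theorem~\ref{thm:Sob} gives a projection $P$ of $Y$ onto $Y_0$ with $\|Py\|\le\|Py\|'\le2\|y\|'\le4\|y\|$.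

\emph{Decomposition.} Write $\sim_a$ for ``is $a$-isomorphic to'' and $=$ for isometry. With $W=\ker P$ we have $Y\sim_{10}Y_0\oplus W\sim_2c_0\oplus W$, so $Y\sim_{20}c_0\oplus W=c_0\oplus(c_0\oplus W)\sim_{20}c_0\oplus Y$. With $a=2(C+1)$ there is $V$ such that $c_0\sim_aY\oplus V$, hence $c_0=c_0(c_0)\sim_ac_0(Y)\oplus c_0(V)$. Since $c_0(Y)=Y\oplus c_0(Y)$,
\[
c_0\sim_ac_0(Y)\oplus c_0(V)=Y\oplus c_0(Y)\oplus c_0(V)\sim_aY\oplus c_0\sim_{400}Y .
\]
Therefore $d(Y,c_0)\le400a^2$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:C}]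
Suppose that for some $(D,\Gamma)$ there is no finite bound. Then there are spaces $X_n$ that satisfy the hypotheses, with $d(X_n,c_0)\to\infty$. Let $X=(\sum_nX_n)_{c_0}$. Choose isomorphisms $T_n:X_n^*\to\ell^1$ with $\|T_n\|=1$ and $\|T_n^{-1}\|\le2D$. Together they give an isomorphism of $X^*=(\sum X_n^*)_{\ell^1}$ onto the $\ell^1$-sum of copies of $\ell^1$, which is $\ell^1$.

Let $F=(F_n)\in X^{**}=(\sum X_n^{**})_{\ell^\infty}$. Write $F_n$ as the weak$^*$ sum of $\sum_ky_{n,k}$ as in the hypothesis, regard $y_{n,k}\in X_n$ as an element of $X$, and enumerate the family $(y_{n,k})$ as a sequence $(z_l)$. For $\xi=(\xi_n)\in X^*$,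
\[
\sum_l|\xi(z_l)|=\sum_n\sum_k|\xi_n(y_{n,k})|\le\Gamma\sum_n\|F_n\|\,\|\xi_n\|\le\Gamma\|F\|\,\|\xi\|,
\]
and by absolute convergence $\sum_l\xi(z_l)=\sum_nF_n(\xi_n)=F(\xi)$. So $X$ satisfies $(\mathrm u_\Gamma)$ and has (u) by Lemma~\ref{lem:Gamma}(a).

By Theorem~\ref{thm:A} there is an isomorphism $T$ of $X$ onto $c_0$; let $C=\|T\|\,\|T^{-1}\|$. If $R_n$ is the canonical norm-one projection of $X$ onto $X_n$, then $TR_nT^{-1}$ is a projection of $c_0$ onto $TX_n$ of norm at most $C$. The space $TX_n$ is infinite-dimensional and $C$-isomorphic to $X_n$. Lemma~\ref{lem:compl} gives $d(X_n,c_0)\le1600\,C(C+1)^2$ for all $n$, which contradicts $d(X_n,c_0)\to\infty$.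
\end{proof}

\begin{thebibliography}{9}

\bibitem{GKL} Godefroy, Kalton, and Lancien, \emph{Subspaces of $c_0(\mathbf N)$ and Lipschitz isomorphisms}, GAFA \textbf{10} (2000).

\bibitem{LR} Lindenstrauss and Rosenthal, Israel J. Math. \textbf{7} (1969).

\bibitem{P} A.~Pe\l czy\'nski, Studia Math. \textbf{19} (1960).

\bibitem{Mid} \emph{Some natural families of $M$-ideals},\\ \texttt{https://typeset.io/pdf/some-natural-families-of-m-ideals-45ga8y8pzg.pdf}

\end{thebibliography}
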